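\title{Quasipolynomial branching programs for the border of depth-3 circuits of logarithmic top fan-in}

\begin{abstract}
We show that every polynomial in the border of depth-3 circuits $\Sigma^{[k]}\Pi\Sigma$ of size $s$ is computed by an algebraic branching program of size $s^{k^2+2k+O(1)}$, over fields of characteristic zero or sufficiently large characteristic. For $k=\Theta(\log s)$ this is $2^{O(\log^3 s)}$, so such polynomials have subexponential branching programs; the bound stays subexponential for every $k=s^{o(1)}$. In characteristic zero, a subexponential bound for $k=s^{\delta}$ with a fixed $\delta>0$ is equivalent to one for all depth-3 circuits. The proof restricts the $k$ products to a line, where they satisfy a common linear differential equation with Wronskian coefficients. After normalization these coefficients have small Nisan rank, which survives the limit, and the limit equation is solved by a linear recursion that is itself a branching program.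
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Circuits, their border, and branching programs}

Let $\mathbb F$ be a field. An \emph{affine form} is a polynomial of degree at most one. A \emph{$\Sigma^{[k]}\Pi\Sigma$ circuit} computes a sum of at most $k$ products of affine forms in $\mathbf x=(x_1,\dots,x_n)$,
\[
\sum_{i}\prod_{j}\ell_{ij};
\]
the bound $k$ on the number of products is the \emph{top fan-in}. The \emph{size} of the circuit is the number of its gates and wires, including the wires from the variables into the bottom $\Sigma$-gates. If a circuit of size $s$ uses $n$ variables and $d$ is the largest fan-in of a $\Pi$-gate, then $n+1\le s$ and $d+1\le s$, since there are at least $n$ and at least $d$ wires and at least one gate. There are also at most $s$ products, so nothing is lost by assuming $k\le s$.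

A polynomial $f\in\mathbb F[\mathbf x]$ lies in the \emph{border class $\overline{\Sigma^{[k]}\Pi\Sigma}$ of size $s$} if a $\Sigma^{[k]}\Pi\Sigma$ circuit of size at most $s$ with constants from $\mathbb F(\varepsilon)$ computes a polynomial
\[
g(\mathbf x,\varepsilon)=f(\mathbf x)+\varepsilon\,Q(\mathbf x,\varepsilon),\qquad Q\in\mathbb F[\varepsilon][\mathbf x].
\]
Thus $f$ is the limit of $g$ as $\varepsilon\to0$, while the single products may have poles at $\varepsilon=0$ that cancel in the sum.

An \emph{algebraic branching program} (ABP) is a layered directed acyclic graph with a source and a sink whose edges are labeled by affine forms over $\mathbb F$. It computes the sum, over all source-to-sink paths, of the product of the labels along the path. Its size is the number of vertices. A sum of $k$ products of at most $d$ affine forms has an ABP of size at most $kd+2$: take one path for each product and pad the paths to equal length by edges labeled $1$. We ask what the passage to the limit costs.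

\subsection*{The question}

For $k=1$ the limit costs nothing. Write $g=\gamma\prod_j\ell_j$ with $\gamma\in\mathbb F(\varepsilon)$, where each $\ell_j$ is scaled so that its coefficients have no pole at $\varepsilon=0$ and do not all vanish there. Then $\prod_j\ell_j$ has a nonzero value at $\varepsilon=0$, so $\gamma$ has no pole, and $f$ is again a product of affine forms. For $k=2$ the shape of the circuit is already lost.

\begin{example}\label{ex:powers}
Suppose that $\mathbb F$ contains $D$ distinct $D$-th roots of unity $\omega$, so that $\prod_\omega(1-\omega u)=1-u^D$. For affine forms $\ell_1,\dots,\ell_m$ over $\mathbb F$,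
\[
\varepsilon^{-D}-\varepsilon^{-D}\prod_{i=1}^m\prod_{\omega}(1-\omega\varepsilon\ell_i)
=\varepsilon^{-D}\Bigl(1-\prod_{i=1}^m(1-\varepsilon^D\ell_i^D)\Bigr)
=\sum_{i=1}^m\ell_i^D+\varepsilon^D(\cdots).
\]
So a sum of $m$ powers, for any $m$, is a limit of sums of two products.
\end{example}

The direct way to remove $\varepsilon$ is to expand in it. Scale the factors to have no pole at $\varepsilon=0$ and collect the scalars into one constant $\gamma_i$ per product. If every $\gamma_i$ has a pole of order at most $a$, then $f$ is the coefficient of $\varepsilon^a$ in $\varepsilon^ag$, and an ABP with $a+1$ copies of each vertex, one for each of the powers $\varepsilon^0,\dots,\varepsilon^a$, extracts this coefficient. But the size of a circuit does not charge for constants, so the definition puts no bound on $a$. The bound that needs no structure at all is $2^{O(s)}$: the polynomial $f$ has at most $\binom{n+d}{d}\le 2^{n+d}$ monomials, and one may spend a path on each.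

It is known that every polynomial in $\overline{\Sigma^{[k]}\Pi\Sigma}$ of size $s$ has an ABP of size $s^{2^{O(k)}}$, with an absolute constant in the $O(\cdot)$, for all $k$, including $k$ growing with $s$. Call a function $S(s)$ \emph{subexponential} if $S(s)\le 2^{s^{o(1)}}$ as $s\to\infty$. The known bound is polynomial for constant $k$ and subexponential for $k=o(\log s)$, because then $2^{O(k)}=s^{o(1)}$. For $k=c\log s$ it becomes $2^{s^{\Theta(c)}\log s}$. Logarithmic top fan-in is therefore the first range in which it gives no subexponential bound, and one has to decide whether the doubly exponential growth in $k$ belongs to the problem or only to the bound. The following question is posed in \cite{border3}.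

\medskip
\noindent\textbf{Question.} \emph{Let $k(s)=\Theta(\log s)$ and let $(f_s)_s$ be polynomials with $f_s\in\overline{\Sigma^{[k(s)]}\Pi\Sigma}$ of size $s$. Is there always a subexponential function $S$ such that each $f_s$ has an ABP of size at most $S(s)$?}

\subsection*{Results}

The answer is yes.

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ with the following property. Let $s\ge2$ and $1\le k\le s$. Let $f\in\overline{\Sigma^{[k]}\Pi\Sigma}$ be of size $s$, approximated by a circuit that uses $n$ variables and whose largest $\Pi$-gate has fan-in $d$. Assume that $\operatorname{char}\mathbb F=0$ or $\operatorname{char}\mathbb F>2kd$. Then $f$ is computed by an ABP over $\mathbb F$ of size at most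
\[
s^{C}\bigl(k!\,(d+1)^{k(k+1)}+(n+1)^k\bigr)\ \le\ s^{k^2+2k+C+1}.
\]
\end{theorem}

Since $2kd<2s^2$, the condition $\operatorname{char}\mathbb F>2s^2$ always suffices. The theorem improves the exponent of $s$ in the known bound from $2^{O(k)}$ to $O(k^2)$. We do not claim that the exponent $k^2$ is optimal.

\begin{corollary}\label{cor:question}
Let $k(s)\ge1$ and let $f_s\in\overline{\Sigma^{[k(s)]}\Pi\Sigma}$ be of size $s$, where $\operatorname{char}\mathbb F=0$, or $\operatorname{char}\mathbb F>2s^2$ at parameter $s$. Then $f_s$ has an ABP of size at most $S(s)=s^{k(s)^2+2k(s)+C+1}$. If $k(s)=\Theta(\log s)$, then $S(s)=2^{O(\log^3s)}$. If $k(s)=s^{o(1)}$, then $S(s)=2^{O(k(s)^2\log s)}=2^{s^{o(1)}}$.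
\end{corollary}

The range $k=s^{o(1)}$ is a natural stopping point: any fixed power of $s$ would already cover all of depth $3$.

\begin{proposition}\label{prop:barrier}
Let $\operatorname{char}\mathbb F=0$, and let $A(k,s)$ be the maximum, over $f\in\overline{\Sigma^{[k]}\Pi\Sigma}$ of size $s$, of the minimal ABP size of $f$. Fix $\delta\in(0,1]$. Then $A(\lceil s^\delta\rceil,s)$ is subexponential if and only if $A(s,s)$ is, that is, if and only if all border depth-3 circuits of size $s$ have subexponential ABPs.
\end{proposition}

\subsection*{The method}

Since the pole orders are out of our control, we carry to the limit only statements that do not see them. A homogeneous linear relation can be multiplied by a power of $\varepsilon$ until its limit is nontrivial, and an upper bound on the rank of a matrix is the vanishing of minors, which is unaffected by scaling and persists at $\varepsilon=0$. On a line $\alpha+z\mathbf x$ the products, and hence $g$, satisfy a homogeneous linear differential equation in $z$ of order at most $k$; its limit is an equation for $f$ (Section~\ref{sec:ode}). After division by the products, each term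 in the coefficients of the equation involves only $O(k^2)$ of the linear forms, which bounds a rank, before and after the limit (Section~\ref{sec:coeff}). Polynomials of small rank have small branching programs (Section~\ref{sec:dag}), and the equation determines $f$ by a linear recursion, which is a branching program too (Section~\ref{sec:solve}). Section~\ref{sec:tools} sets up the notions, Section~\ref{sec:small} runs the method by hand for one and two products, and Section~\ref{sec:range} proves Corollary~\ref{cor:question} and Proposition~\ref{prop:barrier}.

\section{Limits, lines and Nisan rank}\label{sec:tools}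

\subsection*{Reduction}

Let $K=\mathbb F(\varepsilon)$ and let $O\subset K$ be the ring of fractions $a/b$ with $a,b\in\mathbb F[\varepsilon]$ and $b(0)\ne0$. \emph{Reduction} is the ring homomorphism $O\to\mathbb F$, $a/b\mapsto a(0)/b(0)$; it extends coefficientwise to polynomials and power series over $O$. An element of $O$ is a unit exactly if its reduction is nonzero, and every nonzero element of $K$ is $\varepsilon^v$ times a unit for a unique integer $v$, its \emph{valuation}. The valuation of a nonzero polynomial $P$ over $K$ is the least valuation $v$ of its coefficients; then $\varepsilon^{-v}P$ has coefficients in $O$ and nonzero reduction. In this language the approximating polynomial $g$ lies in $O[\mathbf x]$ and reduces to $f$.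

\subsection*{Lines and Hasse derivatives}

For $u\in L[z]$ over a field $L$, the \emph{Hasse derivatives} $\partial_mu$ are defined by $u(z+t)=\sum_{m\ge0}(\partial_mu)(z)\,t^m$. The map $\partial_m$ is $L$-linear, $\partial_mz^e=\binom em z^{e-m}$, and $m!\,\partial_mu$ is the usual $m$-th derivative. For a polynomial $P$ in $n$ variables and a second set of variables $\mathbf y=(y_1,\dots,y_n)$, define $P^{[m]}(\mathbf y,\mathbf x)$ by
\[
P(\mathbf y+z\mathbf x)=\sum_{m\ge0}P^{[m]}(\mathbf y,\mathbf x)\,z^m .
\]
Each $P^{[m]}$ is homogeneous of degree $m$ in $\mathbf x$ (or zero) and has total degree at most $\deg P$, and $P^{[0]}=P(\mathbf y)$. Writing $\mathbf y+(z+t)\mathbf x=(\mathbf y+z\mathbf x)+t\mathbf x$ and expanding in $t$ gives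
\begin{equation}\label{eq:hasse}
\partial_m\bigl[P(\mathbf y+z\mathbf x)\bigr]=P^{[m]}(\mathbf y+z\mathbf x,\mathbf x).
\end{equation}
So an identity among the $P^{[m]}(\mathbf y,\mathbf x)$ with symbolic base point $\mathbf y$ becomes a differential equation along a line when we substitute $\mathbf y=\alpha+z\mathbf x$.

Products of affine forms have simple derivatives along a line. Let $T=\gamma\prod_{j=1}^{d'}\ell_j$ with $\gamma\in K$ nonzero, and let $\alpha\in\mathbb F^n$ satisfy $\ell_j(\alpha)\ne0$ for all $j$. Let $\lambda_j(\mathbf x)$ be the homogeneous linear part of $\ell_j$ divided by $\ell_j(\alpha)$, so that $\ell_j(\alpha+z\mathbf x)=\ell_j(\alpha)(1+z\lambda_j)$, and put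
\[
\mu_j=\frac{\lambda_j}{1+z\lambda_j}=\sum_{a\ge0}(-1)^a\lambda_j^{a+1}z^a\ \in K[\mathbf x][[z]].
\]
Then $T(\alpha+(z+t)\mathbf x)/T(\alpha+z\mathbf x)=\prod_j(1+z\lambda_j+t\lambda_j)/(1+z\lambda_j)=\prod_j(1+t\mu_j)$, and the coefficient of $t^c$ gives
\begin{equation}\label{eq:elem}
\frac{T^{[c]}(\alpha+z\mathbf x,\mathbf x)}{T(\alpha+z\mathbf x)}=e_c(\mu_1,\dots,\mu_{d'}),
\end{equation}
where $e_c$ is the elementary symmetric polynomial of degree $c$. A term of $T^{[c]}$ involves all $d'$ factors of $T$; a term of the quotient involves only $c$ of them. This is the gain on which the proof rests, and \eqref{eq:elem} is where we use that the factors are affine.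

\subsection*{Nisan rank}

Let $E$ be a field, $P\in E[x_1,\dots,x_n]$ and $0\le i\le n$. The \emph{Nisan rank} $\operatorname{rk}_i(P)$ is the rank of the matrix of coefficients of $P$ whose rows are indexed by the monomials in $x_{\le i}=(x_1,\dots,x_i)$ and whose columns are indexed by the monomials in $x_{>i}=(x_{i+1},\dots,x_n)$. It measures how much one has to remember about the first $i$ variables when the variables are read in order, and Lemma~\ref{lem:nisan} turns a bound on all $\operatorname{rk}_i$ into a branching program.

\begin{lemma}\label{lem:rank}
\begin{itemize}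
\item[(a)] $\operatorname{rk}_i$ is subadditive and invariant under nonzero scaling, and $P=\sum_{b=1}^RA_b(x_{\le i})B_b(x_{>i})$ implies $\operatorname{rk}_i(P)\le R$.
\item[(b)] If $P_\varepsilon\in O[\mathbf x]$ reduces to $P\in\mathbb F[\mathbf x]$, then $\operatorname{rk}_i(P)\le\operatorname{rk}_i(P_\varepsilon)$, the latter taken over $K$.
\item[(c)] Let $\lambda_1,\dots,\lambda_M$ be homogeneous linear forms over $E$. The coefficient of $z^p$ in $\prod_{l=1}^M\lambda_l/(1+z\lambda_l)$ is zero or homogeneous of degree $M+p$, and its $\operatorname{rk}_i$ is at most $(p+2)^M$.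
\end{itemize}
\end{lemma}

\begin{proof}
(a) The matrix of a sum is the sum of the matrices, and the matrix of $A_bB_b$ is a column times a row.

(b) Let $R=\operatorname{rk}_i(P_\varepsilon)$. All minors of order $R+1$ of the matrix of $P_\varepsilon$ vanish, and their reductions are the corresponding minors of the matrix of $P$.

(c) The coefficient is $(-1)^p\sum_{a_1+\dots+a_M=p}\prod_l\lambda_l^{a_l+1}$, which gives the degree. Split $\lambda_l=\lambda_l'(x_{\le i})+\lambda_l''(x_{>i})$, expand each power by the binomial theorem, and collect the terms with the same exponent vector $b$ of $(\lambda'_1,\dots,\lambda'_M)$. Since $0\le b_l\le a_l+1\le p+1$, the coefficient equals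
\[
\sum_{b\in\{0,\dots,p+1\}^M}\Bigl(\prod_l\lambda_l'^{\,b_l}\Bigr)B_b,\qquad
B_b=(-1)^p\sum_{a}\ \prod_l\binom{a_l+1}{b_l}\lambda_l''^{\,a_l+1-b_l},
\]
where $a$ runs over the vectors with $a_1+\dots+a_M=p$ and $a_l+1\ge b_l$. Each $B_b$ depends only on $x_{>i}$, so (a) applies.
\end{proof}

One cannot hope to bound the rank of $f$ itself. For $P=\prod_{j=1}^m(x_j+x_{m+j})$ and subsets $A,B\subseteq\{1,\dots,m\}$, the monomial $\prod_{j\in A}x_j\prod_{j\in B}x_{m+j}$ has coefficient $1$ if $B$ is the complement of $A$ and $0$ otherwise, so $\operatorname{rk}_m(P)=2^m$ although $k=1$. The rank bound will be applied to the coefficients of an equation for $f$.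

\section{One and two products}\label{sec:small}

\subsection*{One product}

Let $T=\gamma\prod_{j=1}^d\ell_j$ and $\psi(z)=T(\alpha+z\mathbf x)=\sum_jg_jz^j$. By \eqref{eq:hasse} and \eqref{eq:elem} with $c=1$,
\[
\partial_1\psi=\psi\sum_j\mu_j=\psi\sum_{p\ge0}(-1)^p\pi_{p+1}z^p,\qquad \pi_p=\lambda_1^p+\dots+\lambda_d^p .
\]
The coefficient of $z^{J-1}$ reads $Jg_J=\sum_{j<J}(-1)^{J-1-j}\pi_{J-j}\,g_j$. These are Newton's identities for $g_J=T(\alpha)e_J(\lambda_1,\dots,\lambda_d)$. The product may have rank $2^d$, but by Lemma~\ref{lem:rank} the power sum $\pi_{p+1}$ has rank at most $d(p+2)$. The recursion is linear in the unknowns $g_j$, so it is a graph on vertices $v_0,\dots,v_d$ in which $v_j$ is joined to $v_J$ by a program for $\pm\pi_{J-j}/J$: if the source is joined to $v_0$ by an edge labeled $T(\alpha)$, the paths from the source to $v_J$ sum to $g_J$, and $\sum_Jg_J=T(\alpha+\mathbf x)$. For one product this detour is useless, but it never refers to the product structure of the result, and so it can be carried out in the limit.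

\subsection*{Two products}

Take Example~\ref{ex:powers} with $D=2$ and $\ell_i=x_i$, in characteristic zero:
\[
g=T_1+T_2,\quad T_1=\varepsilon^{-2},\quad T_2=-\varepsilon^{-2}\prod_{i=1}^n(1-\varepsilon x_i)(1+\varepsilon x_i),\quad f=\langle\mathbf x,\mathbf x\rangle,
\]
where $\langle a,b\rangle=\sum_ia_ib_i$. Let $\psi=g(\alpha+z\mathbf x)$. The row $(\psi,\partial_1\psi,\partial_2\psi)$ is the sum of the corresponding rows for $T_1$ and $T_2$. Divided by $T_1$ and $T_2$, these rows are $(1,0,0)$ and $(1,e_1,e_2)$ by \eqref{eq:elem}, with $e_c$ evaluated at the $2n$ series $\mu=\pm\varepsilon x_i/(1\pm\varepsilon y_i)$, where $y_i=\alpha_i+zx_i$. The $3\times3$ determinant of the three rows vanishes: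
\begin{equation}\label{eq:example}
-e_2\,\partial_1\psi+e_1\,\partial_2\psi=0 .
\end{equation}
To find the limit, compute the generating function of the $e_c$:
\[
\prod_i\frac{1-\varepsilon^2(y_i+tx_i)^2}{1-\varepsilon^2y_i^2}
=\prod_i\Bigl(1-\varepsilon^2\,\frac{2tx_iy_i+t^2x_i^2}{1-\varepsilon^2y_i^2}\Bigr)
\equiv1-\varepsilon^2\bigl(2t\langle\mathbf x,\mathbf y\rangle+t^2\langle\mathbf x,\mathbf x\rangle\bigr)
\]
modulo $\varepsilon^4$. Reducing \eqref{eq:example} as it stands gives $0=0$. Dividing by $-\varepsilon^2$ first, we obtain for $\varphi=f(\alpha+z\mathbf x)=\sum_jf_jz^j$ the equation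
\[
u_2\,\partial_2\varphi=u_1\,\partial_1\varphi,\qquad u_2=2\langle\alpha,\mathbf x\rangle+2z\langle\mathbf x,\mathbf x\rangle,\qquad u_1=\langle\mathbf x,\mathbf x\rangle .
\]
Suppose that we know only the initial values $f_0=\langle\alpha,\alpha\rangle$ and $f_1=2\langle\alpha,\mathbf x\rangle$. With $h=2\langle\alpha,\mathbf x\rangle$, the coefficient of $z^{J-2}$ is
\[
\tbinom J2\,h\,f_J=\bigl((J-1)-2\tbinom{J-1}2\bigr)\langle\mathbf x,\mathbf x\rangle\,f_{J-1}\qquad(J\ge2).
\]
If $\alpha\ne0$, then $J=2$ gives $f_2=\langle\mathbf x,\mathbf x\rangle$, and $J=3$ gives $f_3=0$ and hence $f_J=0$ for all $J\ge3$.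

Four features of the general proof are visible. The equation must be rescaled before it is reduced. After rescaling, $\varepsilon^{-2}e_1$ is a sum of $2n$ terms that all have a pole, so there is no limit term by term, but the coefficient of $z^p$ has rank at most $2n(p+2)$ whatever the scaling, and this bound passes to $u_2$. The base point must be chosen with care: at $\alpha=0$ the leading coefficient $h$ vanishes and the recursion determines nothing. Finally, the recursion divides by $h$, and $h$ vanishes at $\mathbf x=0$, so $1/h$ has to be expanded around another point $\beta$.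

\section{The limit equation}\label{sec:ode}

We begin the proof of Theorem~\ref{thm:main}. Variables not used by the circuit occur neither in $g$ nor in its reduction $f$, and we discard them. A constant $f$ has an ABP with two vertices, which is within the bound. So let $f$ be nonconstant; then $n,d\ge1$. Write
\[
g=\sum_iT_i,\qquad T_i=\gamma_i\prod_{j=1}^{d_i}\ell_{ij},\qquad 0\le d_i\le d,
\]
with at most $k$ terms, nonzero $\gamma_i\in K$ and nonzero affine forms $\ell_{ij}$ over $K$. There is at least one term because $f\ne0$, and $\deg f\le\deg g\le d$.

The determinant that gives the equation is useful only if its cofactors are not all zero. This is the Wronskian criterion for linear independence.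

\begin{lemma}\label{lem:wronskian}
Let $L$ be a field with $\operatorname{char}L=0$ or $\operatorname{char}L>d$, and let $u_1,\dots,u_r\in L[z]$ have degree at most $d$ and be linearly independent over $L$. Then $\det(\partial_mu_i)_{1\le i\le r,\ 0\le m<r}\ne0$.
\end{lemma}

\begin{proof}
Since $\partial_m$ is $L$-linear, replacing the $u_i$ by another basis of their span multiplies the determinant by a nonzero element of $L$. By Gaussian elimination on leading terms we may assume that the degrees $e_i=\deg u_i$ satisfy $e_1<\dots<e_r\le d$. Let $a_i$ be the leading coefficient of $u_i$. The entry $\partial_mu_i$ is zero if $m>e_i$; otherwise it has degree at most $e_i-m$, with coefficient $\binom{e_i}ma_i$ at $z^{e_i-m}$. Hence every term of the determinant has degree at most $\sum_ie_i-\sum_{m<r}m$, and the coefficient of this power of $z$ is $a_1\cdots a_r\Delta$ with $\Delta=\det\binom{e_i}m$. As a function of $e$, $\binom em$ is a polynomial of degree $m$ with leading coefficient $1/m!$, so column operations over $\mathbb Q$ reduce $\Delta$ to a Vandermonde determinant: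
\[
\Delta\cdot\prod_{m<r}m!=\prod_{i<j}(e_j-e_i).
\]
The right side is a product of integers between $1$ and $d$. So the integer $\Delta$ is nonzero and is divisible by no prime $p>d$, and its image in $L$ is nonzero.
\end{proof}

The restricted products may be linearly dependent, so we pass to a basis. We keep the base point symbolic, because a good base point can be recognized only after the limit. Let $L=K(\mathbf y,\mathbf x)$ and let $r$ be the dimension over $L$ of the span of the polynomials $T_i(\mathbf y+z\mathbf x)\in L[z]$; then $1\le r\le k$. Renumber so that $T_1,\dots,T_r$ give a basis, and put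
\[
W_m=\det\bigl(T_i^{[c]}(\mathbf y,\mathbf x)\bigr)_{1\le i\le r,\ c\in\{0,\dots,r\}\setminus\{m\}}\ \in K[\mathbf y,\mathbf x],\qquad 0\le m\le r .
\]
By \eqref{eq:hasse}, $W_r(\mathbf y+z\mathbf x,\mathbf x)$ is the determinant of Lemma~\ref{lem:wronskian} for $u_i=T_i(\mathbf y+z\mathbf x)$, so $W_r\ne0$. Let $v$ be the least valuation of the nonzero $W_m$, let $w_m\in\mathbb F[\mathbf y,\mathbf x]$ be the reduction of $\varepsilon^{-v}W_m$, and let $q$ be the largest index with $w_q\ne0$, which exists by the choice of $v$. We do not need to know whether $q=r$.

\begin{proposition}\label{prop:limit}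
We have $1\le q\le r\le k$, $\deg w_m\le rd$ for all $m$, and
\begin{equation}\label{eq:limit}
\sum_{m=0}^q(-1)^mf^{[m]}(\mathbf y,\mathbf x)\,w_m(\mathbf y,\mathbf x)=0 .
\end{equation}
\end{proposition}

\begin{proof}
The polynomial $g(\mathbf y+z\mathbf x)$ is an $L$-linear combination of $T_1(\mathbf y+z\mathbf x),\dots,T_r(\mathbf y+z\mathbf x)$. Comparing the coefficients of $z^0,\dots,z^r$, the row $(g^{[m]})_{0\le m\le r}$ is the same combination of the rows $(T_i^{[m]})_{0\le m\le r}$. The determinant of these $r+1$ rows vanishes, and its expansion along the row of $g$ is $\sum_{m=0}^r(-1)^mg^{[m]}W_m=0$. Since $g\in O[\mathbf x]$ reduces to $f$, each $g^{[m]}$ has coefficients in $O$ and reduces to $f^{[m]}$. Multiply by $\varepsilon^{-v}$ and reduce; the terms with $m>q$ vanish, and \eqref{eq:limit} remains. If $q=0$, then \eqref{eq:limit} says $f(\mathbf y)w_0=0$ with $w_0\ne0$, so $f=0$, which we excluded. The degree bound holds because $W_m$ is an $r\times r$ determinant of polynomials of total degree at most $d$.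
\end{proof}

\section{The coefficients have small rank}\label{sec:coeff}

The minors $W_m$ contain long products of affine forms; for $r=1$ we have $W_1=T_1(\mathbf y)$. To bring in \eqref{eq:elem} we divide row $i$ by $T_i$, that is, we divide the equation by $\tau=T_1\cdots T_r$, and expand in powers of $z$. The difficulty is that the expansion must have a limit. It is not enough that $\tau(\alpha)\ne0$: for the factor $x_1+\varepsilon$ at $\alpha=0$ we get $\lambda=x_1/\varepsilon$, and no single power of $\varepsilon$ clears the poles of all coefficients of $1/(1+z\lambda)$. We therefore choose $\alpha$ where the \emph{reduction} of the rescaled $\tau$ is nonzero. Put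
\[
N_m=\frac{r(r+1)}2-m,\qquad N=\frac{k(k+1)}2,\qquad R=k!\,(d+1)^{k(k+1)} .
\]
The number $N_m\le N$ is the sum of the column indices in $W_m$.

\begin{proposition}\label{prop:coeff}
There are $\alpha,\beta\in\mathbb F^n$ and series $u_m=\sum_{p\ge0}u_{m,p}(\mathbf x)z^p\in\mathbb F[\mathbf x][[z]]$ for $0\le m\le q$ such that
\begin{itemize}
\item[(i)] $\sum_{m=0}^q(-1)^m\,u_m\,\partial_m\varphi=0$ for $\varphi=f(\alpha+z\mathbf x)$;
\item[(ii)] $u_{q,0}(\beta)\ne0$;
\item[(iii)] $u_{m,p}$ is zero or homogeneous of degree $N_m+p$, and $\operatorname{rk}_i(u_{m,p})\le R$ for $p\le d$ and $0\le i\le n$.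
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The points.} Let $a$ be the valuation of $\tau$ and $\tau_0\ne0$ the reduction of $\varepsilon^{-a}\tau$. The polynomial $\tau_0(\mathbf y)\,w_q(\mathbf y,\mathbf x)$ is nonzero of total degree at most $2rd\le2kd$, and $|\mathbb F|>2kd$ by the assumption on the characteristic. By the Schwartz--Zippel lemma, a nonzero polynomial of total degree less than $|\mathbb F|$ is nonzero at some point with coordinates in $\mathbb F$. So there are $\alpha,\beta\in\mathbb F^n$ with $\tau_0(\alpha)\,w_q(\alpha,\beta)\ne0$.

\emph{The series.} The substitution $\mathbf y=\alpha+z\mathbf x$ has coefficients in $\mathbb F$, so it preserves integrality over $O$ and commutes with reduction. A power series over a commutative ring is invertible if its constant term is a unit. The constant term in $z$ of $\varepsilon^{-a}\tau(\alpha+z\mathbf x)$ is $\varepsilon^{-a}\tau(\alpha)$, whose reduction $\tau_0(\alpha)$ is nonzero; hence $\varepsilon^{-a}\tau(\alpha+z\mathbf x)$ is invertible in $O[\mathbf x][[z]]$, and $\tau_0(\alpha+z\mathbf x)$ is invertible in $\mathbb F[\mathbf x][[z]]$. Put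
\[
U_m=\frac{W_m(\alpha+z\mathbf x,\mathbf x)}{\tau(\alpha+z\mathbf x)}\in K[\mathbf x][[z]],\qquad
u_m=\frac{w_m(\alpha+z\mathbf x,\mathbf x)}{\tau_0(\alpha+z\mathbf x)}\in\mathbb F[\mathbf x][[z]].
\]
The series $\varepsilon^{a-v}U_m$ is the quotient of $\varepsilon^{-v}W_m(\alpha+z\mathbf x,\mathbf x)$ by $\varepsilon^{-a}\tau(\alpha+z\mathbf x)$, so it lies in $O[\mathbf x][[z]]$ and reduces to $u_m$. Substituting $\mathbf y=\alpha+z\mathbf x$ in \eqref{eq:limit}, using \eqref{eq:hasse} and dividing by $\tau_0(\alpha+z\mathbf x)$ gives (i). Setting $z=0$ gives $u_{q,0}=w_q(\alpha,\mathbf x)/\tau_0(\alpha)$, and (ii) follows.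

\emph{The rank.} Since $\tau(\alpha)\ne0$, we have $\ell_{ij}(\alpha)\ne0$ for all $i\le r$ and all $j$, so \eqref{eq:elem} applies to $T_1,\dots,T_r$, with forms $\lambda_{ij}$ and series $\mu_{ij}$. Dividing row $i$ of $W_m(\alpha+z\mathbf x,\mathbf x)$ by $T_i(\alpha+z\mathbf x)$, we get
\[
U_m=\det\bigl(e_c(\mu_{i1},\dots,\mu_{id_i})\bigr)_{i,c}=\sum_\sigma\pm\prod_{i=1}^re_{\sigma(i)}(\mu_{i1},\dots,\mu_{id_i}),
\]
where $\sigma$ runs over the $r!$ bijections $\{1,\dots,r\}\to\{0,\dots,r\}\setminus\{m\}$. The polynomial $e_c$ in $d_i$ arguments has $\binom{d_i}c\le d^c$ monomials, each of degree $c$, and $\sum_i\sigma(i)=N_m$. So $U_m$ is a signed sum of at most $r!\,d^{N_m}$ products $\prod_{l=1}^{N_m}\lambda_l/(1+z\lambda_l)$ with each $\lambda_l$ among the $\lambda_{ij}$. By Lemma~\ref{lem:rank}(a),(c), the coefficient of $z^p$ in $U_m$ is zero or homogeneous of degree $N_m+p$, and for $p\le d$ its $\operatorname{rk}_i$ over $K$ is at most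
\[
r!\,d^{N_m}(d+2)^{N_m}\le k!\,(d+1)^{2N}=R,
\]
because $d(d+2)\le(d+1)^2$. Multiplication by $\varepsilon^{a-v}$ changes neither the degree nor the rank, and the result lies in $O[\mathbf x]$ and reduces to $u_{m,p}$. Lemma~\ref{lem:rank}(b) gives (iii).
\end{proof}

The exponent $k^2$ in Theorem~\ref{thm:main} arises here: a term involves up to $k(k+1)/2$ linear forms, and each form costs a factor $d$ for its choice and a factor $d+2$ for its splitting at the cut. From now on $\varepsilon$ and the circuit play no role; we use only Proposition~\ref{prop:coeff}, $q\le k$ and $\deg f\le d$.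

\section{From rank to branching programs}\label{sec:dag}

It is convenient to build programs without regard to layers and to layer them once, at the end. A \emph{DAG} is a finite directed acyclic multigraph with affine edge labels, a source without incoming edges, and a different sink without outgoing edges. It computes the sum over source-to-sink paths of the products of the labels, and its \emph{length} is the largest number of edges on such a path. A DAG without edges computes $0$. We use four operations.
\begin{itemize}
\item \emph{Series composition} identifies the sink of one DAG with the source of another. The polynomials multiply and the lengths add.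
\item \emph{Parallel composition} identifies the sources and identifies the sinks. The polynomials add and the length is the maximum.
\item \emph{Scaling} by a constant $c$ prefixes one edge labeled $c$. It adds one vertex and one to the length.
\item An \emph{affine substitution} in all labels performs the substitution in the polynomial and leaves the graph unchanged.
\end{itemize}
In a composition the number of vertices is at most the sum. The conditions on source and sink guarantee that a path in a composed graph splits uniquely into source-to-sink paths of the parts.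

\begin{lemma}\label{lem:nisan}
Let $n,R\ge1$ and let $P\in E[x_1,\dots,x_n]$ satisfy $\deg P\le D$ and $\operatorname{rk}_i(P)\le R$ for all $i$. Then $P$ is computed by a DAG with at most $2nR(D+1)$ vertices and length at most $n(D+1)$.
\end{lemma}

\begin{proof}
For $P=0$ take the DAG without edges. Let $P\ne0$, and let $H_i\subseteq E[x_{>i}]$ be the span of the coefficients of $P$ with respect to the monomials in $x_{\le i}$. These coefficients are the rows of the matrix that defines $\operatorname{rk}_i$, so $\dim H_i\le R$; moreover $H_0$ is spanned by $P$, and $H_n=E$. For $Q\in H_{i-1}$ the coefficient of $x_i^e$ in $Q$ lies in $H_i$, and it is zero for $e>D$: both statements hold for the spanning elements and are linear in $Q$. Choose a basis of each $H_i$, written as a column vector $B_i$, with $B_0=(P)$ and $B_n=(1)$. Then $B_{i-1}=M_i(x_i)B_i$ with $M_i=\sum_{e\le D}x_i^eM_{i,e}$ and constant matrices $M_{i,e}$, so $P=M_1(x_1)\cdots M_n(x_n)$.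

For $1\le i\le n$ take vertices $(i;a,e)$, where $a$ is a row index of $M_i$ and $0\le e\le D$. Put edges $(i;a,e)\to(i;a,e+1)$ labeled $x_i$ and edges $(i;a,e)\to(i+1;b,0)$ labeled $(M_{i,e})_{ab}$; for $i=n$ the latter go to the sink. The paths from $(i;a,0)$ to $(i+1;b,0)$ sum to $\sum_ex_i^e(M_{i,e})_{ab}=(M_i)_{ab}$, so with source $(1;1,0)$ the DAG computes the matrix product. It has at most $nR(D+1)+1\le2nR(D+1)$ vertices, and each block contributes at most $D+1$ edges to a path.
\end{proof}

The division by $h$ will be correct only up to terms of high degree. The next lemma removes these terms and layers the graph.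

\begin{lemma}\label{lem:layer}
Let $F$ be computed by a DAG with $V$ vertices and length at most $\Lambda$. Then the sum of the homogeneous components of $F$ of degree at most $d$ is computed by an ABP with at most $((d+1)V+1)(\Lambda+2)$ vertices.
\end{lemma}

\begin{proof}
\emph{Truncation.} Take vertices $(v,e)$ for $0\le e\le d$, where $e$ records the degree accumulated so far. An edge $v\to v'$ with label $c+\ell$, where $c$ is constant and $\ell$ is homogeneous linear, gives edges $(v,e)\to(v',e)$ labeled $c$ for $e\le d$ and edges $(v,e)\to(v',e+1)$ labeled $\ell$ for $e<d$. The paths from $(\mathrm{source},0)$ to $(\mathrm{sink},e)$ sum to the component of degree $e$. Join every $(\mathrm{sink},e)$ to a new sink by an edge labeled $1$. The new graph has $(d+1)V+1$ vertices and length at most $\Lambda'=\Lambda+1$.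

\emph{Layering.} Take copies $(v,t)$, $0\le t\le\Lambda'$, of the vertices of the new graph. An edge $v\to v'$ gives edges $(v,t)\to(v',t+1)$ for $0\le t<\Lambda'$, and we add edges $(\mathrm{sink},t)\to(\mathrm{sink},t+1)$ labeled $1$. The source is $(\mathrm{source},0)$ and the sink is $(\mathrm{sink},\Lambda')$. A path with $t_0$ edges lifts to a path ending in $(\mathrm{sink},t_0)$, which continues in exactly one way, along the added edges, because the sink had no outgoing edges. So the source-to-sink paths correspond bijectively, with equal products. Finally merge parallel edges by adding their labels, which stay affine.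
\end{proof}

\section{Solving the equation}\label{sec:solve}

\subsection*{The recursion}

Write $\varphi=f(\alpha+z\mathbf x)=\sum_{j=0}^df_jz^j$, where $f_j=f^{[j]}(\alpha,\mathbf x)$ is zero or homogeneous of degree $j$, and set $u_{m,p}=0$ for $p<0$. Since $\partial_m\varphi=\sum_j\binom jmf_jz^{j-m}$, the coefficient of $z^{J-q}$ in Proposition~\ref{prop:coeff}(i), for $q\le J\le d$, is
\[
\sum_{m=0}^q(-1)^m\sum_j\binom jm\,f_j\,u_{m,\,J-q-j+m}=0 .
\]
A nonzero term has $J-q-j+m\ge0$, that is, $j\le J-q+m\le J$. So no $f_j$ with $j>J$ occurs, and $f_J$ occurs only for $m=q$, in the term $(-1)^q\binom Jqf_J\,u_{q,0}$. The number $\binom Jq$ divides $J!$ with $J\le d$, so it is nonzero in $\mathbb F$. With $h=u_{q,0}$ we obtain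
\begin{equation}\label{eq:rec}
h\,f_J=\sum_{j<J}c_{Jj}\,f_j\quad(q\le J\le d),\qquad
c_{Jj}=\frac{(-1)^{q+1}}{\binom Jq}\sum_{m=0}^q(-1)^m\binom jm\,u_{m,\,J-q-j+m}.
\end{equation}
The indices that occur satisfy $J-q-j+m\le J-j\le d$, so Proposition~\ref{prop:coeff}(iii) covers every $u_{m,p}$ in \eqref{eq:rec}.

\subsection*{Removing the division}

An ABP cannot divide by $h$, but it can multiply by a truncated geometric series for $1/h$ around a point where $h$ is nonzero. The origin will not do: $h$ is homogeneous of degree $N_q\ge r(r-1)/2$, which is positive for $r\ge2$. We expand around $\beta$. Write $\hat P(\mathbf x)=P(\beta+\mathbf x)$, let $I$ be the ideal $\langle x_1,\dots,x_n\rangle^{d+1}$ of polynomials without terms of degree at most $d$, and put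
\[
\eta=1-\frac{\hat h}{h(\beta)},\qquad\rho=\frac1{h(\beta)}\sum_{i=0}^d\eta^i .
\]
Then $\rho\hat h=(1-\eta)\sum_{i\le d}\eta^i=1-\eta^{d+1}\equiv1\pmod I$, since $\eta$ has zero constant term. Define $F_0,\dots,F_d$ by
\[
F_J=\hat f_J\quad(J<q),\qquad F_J=\sum_{j<J}\rho\,\hat c_{Jj}\,F_j\quad(J\ge q).
\]
By induction on $J$ we have $F_J\equiv\hat f_J\pmod I$: for $J\ge q$ the induction hypothesis and \eqref{eq:rec}, shifted by $\beta$, give $F_J\equiv\rho\sum_{j<J}\hat c_{Jj}\hat f_j=\rho\hat h\hat f_J\equiv\hat f_J$. Setting $z=1$ in $\varphi$ gives $\sum_Jf_J(\mathbf x)=f(\alpha+\mathbf x)$, so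
\[
F:=\sum_{J=0}^dF_J\equiv\sum_{J=0}^df_J(\beta+\mathbf x)=f(\alpha+\beta+\mathbf x)\pmod I .
\]
As $\deg f\le d$, the polynomial $f(\alpha+\beta+\mathbf x)$ is exactly the sum of the homogeneous components of $F$ of degree at most $d$.

\subsection*{The program}

All constants in $O(\cdot)$ below are absolute.

\emph{Gadgets.} For $p\le d$ we have $\deg u_{m,p}\le N+d$, and $N+d+1\le s(s+1)/2+s\le2s^2$. By Lemma~\ref{lem:nisan}, each such $u_{m,p}$, and by substitution each $\hat u_{m,p}$, has a DAG with at most $V_0=4s^3R$ vertices and length at most $\Lambda_0=2s^3$. The polynomial $\hat c_{Jj}$ is a linear combination of at most $k+1$ of them, so scaling and parallel composition give a DAG with at most $(k+1)(V_0+1)$ vertices and length at most $\Lambda_0+1$. A DAG for $\eta$ is a scaled DAG for $\hat h$ in parallel with an edge labeled $1$; it has at most $V_0+1$ vertices and length at most $\Lambda_0+1$. For $\rho$ take an edge labeled $h(\beta)^{-1}$ from the source to a vertex $p_0$, a copy of the DAG for $\eta$ from $p_{i-1}$ to $p_i$ for $1\le i\le d$, and an edge labeled $1$ from each $p_i$, $0\le i\le d$, to the sink. The paths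 that leave the chain at $p_i$ sum to $h(\beta)^{-1}\eta^i$. This DAG has at most $d(V_0+1)+3$ vertices and length at most $d(\Lambda_0+1)+2$. In series, the DAGs for $\rho$ and $\hat c_{Jj}$ form a gadget for $\rho\hat c_{Jj}$ with $O(s^4R)$ vertices and length $O(s^4)$.

\emph{A DAG for $F$.} Take a source, vertices $v_0,\dots,v_d$ and a sink, and connect them as follows, with disjoint interiors.
\begin{itemize}
\item For $J<q$ and each term $c\,x_{i_1}\cdots x_{i_J}$ of $f_J$, place a path from the source to $v_J$ with labels $c(\beta_{i_1}+x_{i_1}),\ \beta_{i_2}+x_{i_2},\ \dots,\ \beta_{i_J}+x_{i_J}$; for $J=0$ place a single edge labeled $c$.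
\item For $J\ge q$ and $j<J$, place the gadget for $\rho\hat c_{Jj}$ from $v_j$ to $v_J$.
\item Join each $v_J$ to the sink by an edge labeled $1$.
\end{itemize}
The paths from the source to $v_J$ sum to $F_J$. For $J<q$ they are the paths of the first kind and sum to $\hat f_J$. For $J\ge q$, group them by the vertex $v_j$ at which their last gadget starts; by induction the group of $v_j$ sums to $F_j\cdot\rho\hat c_{Jj}$. Hence the DAG computes $F$. This works because the recursion is linear: each term contains one unknown, and that unknown is the sum over the paths traveled so far.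

\emph{Size.} The initial values have degree at most $q-1\le k-1$. A monomial of degree at most $k-1$ is a product of $k-1$ elements of $\{1,x_1,\dots,x_n\}$, so there are at most $(n+1)^{k-1}$ of them, and the paths of the first kind need at most $k(n+1)^{k-1}$ vertices. There are at most $(d+1)^2\le s^2$ gadgets. So the DAG has $O\bigl(s^6R+s(n+1)^{k-1}\bigr)$ vertices. A path consists of at most $k$ initial edges, at most $d$ gadgets and a last edge, so the length is $O(s^5)$.

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Lemma~\ref{lem:layer} multiplies the number of vertices by $O(s\cdot s^5)$ and yields an ABP for $f(\alpha+\beta+\mathbf x)$ of size $O\bigl(s^{12}(R+(n+1)^k)\bigr)$. Substituting $\mathbf x-\alpha-\beta$ for $\mathbf x$ keeps the labels affine over $\mathbb F$ and gives an ABP for $f$ of the same size. Since $s\ge2$, the factor $O(s^{12})$ is at most $s^C$ for an absolute constant $C$. Finally $k!\le s^k$, $d+1\le s$ and $n+1\le s$, so $R+(n+1)^k\le s^{k^2+2k}+s^k\le s^{k^2+2k+1}$.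
\end{proof}

\begin{remark}\label{rem:char}
The assumption on the characteristic is used three times. Lemma~\ref{lem:wronskian} needs characteristic $0$ or greater than $d$: in characteristic $p\le d$ the polynomials $1$ and $z^p$ are independent, but $\partial_11=\partial_1z^p=0$ and the determinant vanishes. The recursion \eqref{eq:rec} needs $\binom Jq\ne0$: in characteristic $p$ the equation $\partial_1\varphi=0$ does not determine the coefficient of $z^p$. The choice of $\alpha$ and $\beta$ needs $|\mathbb F|>2kd$.
\end{remark}

\section{Growing top fan-in}\label{sec:range}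

\begin{proof}[Proof of Corollary~\ref{cor:question}]
Apply Theorem~\ref{thm:main} to $f_s$ with top fan-in $\min(k(s),s)$; the exponent is monotone in $k$, so the ABP has size at most $S(s)$. The function $S$ depends only on $k(\cdot)$ and not on the family. For $k(s)\ge1$ we have $\log_2S(s)=O(k(s)^2\log s)$. This is $O(\log^3s)=s^{o(1)}$ for $k(s)=\Theta(\log s)$, and it is $s^{o(1)}$ for $k(s)=s^{o(1)}$.
\end{proof}

Proposition~\ref{prop:barrier} is a padding argument: a circuit of size $\sigma$ has top fan-in at most $\sigma$ and may be regarded as a circuit of size at most $s\approx\sigma^{1/\delta}$, and subexponential bounds do not notice a fixed power in the size parameter.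

\begin{proof}[Proof of Proposition~\ref{prop:barrier}]
The function $A$ is finite by Theorem~\ref{thm:main}, and it is monotone in both arguments because the classes grow with $k$ and with $s$. The top fan-in never exceeds the size, so $A(s,s)$ covers all border depth-3 circuits of size $s$. Since $\delta\le1$ we have $\lceil s^\delta\rceil\le s$, hence $A(\lceil s^\delta\rceil,s)\le A(s,s)$, which gives one direction.

Conversely, let $A(\lceil s^\delta\rceil,s)\le2^{s^{\theta(s)}}$ with $\theta(s)\ge0$ and $\theta(s)\to0$. Given $\sigma\ge2$, put $s=\lceil\sigma^{1/\delta}\rceil$. Then $s\ge\sigma$ and $\lceil s^\delta\rceil\ge\sigma$, so $A(\sigma,\sigma)\le A(\lceil s^\delta\rceil,s)$. Also $s\le2\sigma^{1/\delta}\le\sigma^{1+1/\delta}$, so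
\[
\log_2A(\sigma,\sigma)\le s^{\theta(s)}\le\sigma^{(1+1/\delta)\theta(s)} .
\]
As $\sigma\to\infty$ we have $s\to\infty$, and $\delta$ is fixed, so the exponent tends to $0$ and $A(\sigma,\sigma)$ is subexponential.
\end{proof}

\begin{thebibliography}{1}

\bibitem{border3}
\emph{Demystifying The Border Of Depth-3 Algebraic Circuits},
\texttt{https://prateekdwv.github.io/papers/border-depth3-confversion.pdf}

\end{thebibliography}
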